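# Deciding Boolean combinations of deterministic top-down tree languages

## 1. Trees, root-to-leaf words and the languages $\forall K$

Throughout, $A$ is a fixed finite alphabet and $\Sigma=A\times\{0,1\}$.

**Binary trees.** A binary tree over $A$ is a finite tree in which every node has a label from $A$ and has either zero or exactly two children, a left one (child number $0$) and a right one (child number $1$). A node without children is a leaf, the other nodes are inner. We write $a$ for the one-node tree with label $a$, and $a(t_0,t_1)$ for the tree with root label $a$ and child subtrees $t_0,t_1$. The child with number $b$ of a node $v$ is $vb$. We write $u\le v$ if $u$ is an ancestor of $v$ or $u=v$; two nodes are incomparable if neither $u\le v$ nor $v\le u$. A small tree used repeatedly below is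
$$t_{\mathrm{ex}}=a(a,\,a(a,b)).$$

**Maximal paths.** A maximal path of $t$ is the word over $\Sigma$ read from the root to a leaf, where a node with label $a$ contributes $(a,1)$ if it is a right child and $(a,0)$ otherwise (so the root contributes bit $0$). The maximal paths of $t_{\mathrm{ex}}$ are $(a,0)(a,0)$, $(a,0)(a,1)(a,0)$ and $(a,0)(a,1)(b,1)$.

It is convenient to attach the bit to the node that one leaves, not to the node that one enters. For a node $v$ with root path $v_0,\dots,v_n=v$, let
$$w_t(v)=(a_0,b_1)(a_1,b_2)\cdots(a_{n-1},b_n)\in\Sigma^*,$$
where $a_i$ is the label of $v_i$ and $b_{i+1}$ is the child number of $v_{i+1}$. A leaf $v$ with label $a$ yields the word $w_t(v)a\in\Sigma^*A$. For $t_{\mathrm{ex}}$ these words are $(a,0)a$, $(a,1)(a,0)a$ and $(a,1)(a,1)b$.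

The translation $(a_0,0)(a_1,b_1)\cdots(a_n,b_n)\mapsto(a_0,b_1)\cdots(a_{n-1},b_n)a_n$ is a bijection from the words over $\Sigma$ whose first bit is $0$ onto $\Sigma^*A$. It preserves regularity in both directions. Given an automaton for the old words, an automaton for the new words remembers the last bit read (initially $0$) and feeds the label just read together with that remembered bit. Given an automaton for the new words, an automaton for the old ones remembers the last label, feeds $(a_{i-1},b_i)$ when it reads $(a_i,b_i)$, and feeds the last label at the end. So from now on a *maximal path* is a word in $\Sigma^*A$, and languages of paths are subsets of $\Sigma^*A$.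

**The languages $\forall K$.** For a regular $K\subseteq\Sigma^*A$, let $\forall K$ be the set of trees all of whose maximal paths belong to $K$. A tree language is *path testable with child numbers*, abbreviated PT, if it is a finite Boolean combination of languages $\forall K$ with $K$ regular. Example: "all leaves are labeled $b$" is $\forall(\Sigma^*b)$. "Some leaf is labeled $b$" is the complement of $\forall(\Sigma^*(A\setminus\{b\}))$, so it is PT.

**Bottom-up automata.** A tree language is regular if a bottom-up tree automaton recognizes it. By the subset construction we may take a complete deterministic bottom-up automaton $B$ all of whose states are reachable: a finite state set $Q$, a value in $Q$ for each leaf label, maps $\delta_a:Q^2\to Q$ for $a\in A$, and a set $\mathrm{Acc}\subseteq Q$. The value $\tau(t)\in Q$ is computed from the leaves up by $\tau(a(t_0,t_1))=\delta_a(\tau(t_0),\tau(t_1))$, and $t$ is accepted iff $\tau(t)\in\mathrm{Acc}$. Example: for "some leaf is labeled $b$" take $Q=\{0,1\}$, leaf value $1$ for $b$ and $0$ for the other labels, $\delta_c=\max$, $\mathrm{Acc}=\{1\}$.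

**DFAs and profiles.** A DFA $\mathcal D$ is a complete deterministic automaton over $\Sigma$ with finite state set $D$, initial state $\iota$ and action $q\cdot w$; we give it no accepting states. Its *profile* of a tree is
$$P_{\mathcal D}(t)=\{(\iota\cdot w_t(v),\mathrm{label}(v)) : v\text{ a leaf of }t\}.$$
Example: let $\mathcal D_{\mathrm{par}}$ have states $0,1$, initial state $0$, and let every letter switch the state. The state reached at a node is the parity of its depth, and $P_{\mathcal D_{\mathrm{par}}}(t_{\mathrm{ex}})=\{(1,a),(0,a),(0,b)\}$. We also use the one-state DFA $\mathcal D_\bullet$ with single state $\bullet$. Its profile is just the set of leaf labels.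

**Deterministic top-down automata.** Such an automaton starts in a state $\iota$ at the root, sends from an inner node with label $a$ and state $q$ a state $q\cdot(a,b)$ to the child $b$, and accepts iff every leaf has a (state, label) pair in a given set $V$. So it is a DFA $\mathcal D$ together with a set $V\subseteq D\times A$, and it accepts $t$ iff $P_{\mathcal D}(t)\subseteq V$. The language is $\forall K$ with $K=\{wa:(\iota\cdot w,a)\in V\}$, and every $\forall K$ with $K$ regular arises in this way. Hence a regular language is recognized by a deterministic top-down automaton iff it has the form $\forall K$, and the PT languages are exactly the finite Boolean combinations of languages recognized by deterministic top-down automata. We recall one more known fact: a regular $L$ is recognized by a deterministic top-down automaton iff $L=L'$, where $L'$ is the set of trees each of whose maximal paths appears in some tree of $L$. This gives an algorithm for that class, without Boolean combinations.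

**Lemma 1 (profiles).** $L$ is PT iff there is a DFA $\mathcal D$ such that $P_{\mathcal D}(t)=P_{\mathcal D}(s)$ implies $(t\in L\Leftrightarrow s\in L)$.

*Proof.* Let $L$ be a Boolean combination of $\forall K_1,\dots,\forall K_n$. The languages $\{w:wa\in K_i\}$ are regular, so a product DFA $\mathcal D$ exists for which $(\iota\cdot w,a)$ determines which $K_i$ contain $wa$. Then $P_{\mathcal D}(t)$ determines for which $i$ we have $t\in\forall K_i$, hence whether $t\in L$. Conversely, for $V\subseteq D\times A$ put $K_V=\{wa:(\iota\cdot w,a)\in V\}$. Then
$$\{t:P_{\mathcal D}(t)=V\}=\forall K_V\cap\bigcap_{v\in V}\big(\text{complement of }\forall(\Sigma^*A\setminus K_{\{v\}})\big),$$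
because the first set says that all pairs are in $V$ and the others say that each $v\in V$ occurs. $L$ is the union of those finitely many sets of this form that meet $L$. ∎

**Contexts.** A context $C$ is a tree with one leaf replaced by a hole $\square$; its word $w(C)\in\Sigma^*$ is the word of the hole. The trivial context $\square$ is the only one with word $\varepsilon$. $C[t]$ and $C[C']$ denote substitution. Since the automaton $B$ works bottom-up, $C$ induces a map $f_C:Q\to Q$ with $\tau(C[t])=f_C(\tau(t))$. Example: $C=a(a,\square)$ has $w(C)=(a,1)$, and $t_{\mathrm{ex}}=C[C[b]]$.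

## 2. The decision problem for path testability

Everything is now in place for the question, which is taken from "Effective Characterizations of Tree Logics" (https://www.mimuw.edu.pl/~bojan/upload/confpodsBojanzyk08.pdf).

**Problem 1.** Decide if a given regular language $L$ of binary trees is path testable with child numbers or, equivalently, if it is a finite Boolean combination of languages recognized by deterministic top-down automata.

Here $L$ is given by a (nondeterministic) bottom-up tree automaton. Is this decidable, and if so, by which algorithm? We shall prove that it is decidable, by means of a finite criterion that can be computed from a deterministic bottom-up automaton.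

One half of an algorithm is free. For a fixed $\mathcal D$, the condition of Lemma 1 can be tested: each set $\{t:P_{\mathcal D}(t)=V\}$ is regular, so we can check whether it meets both $L$ and its complement. Enumerating all $\mathcal D$ finds a witness if there is one. If there is none, the enumeration never stops. What is missing is a reason, visible in the bottom-up automaton, why no $\mathcal D$ whatsoever can work.

## 3. Four languages by hand

**Finite languages are PT.** Let $K$ be the finite set of maximal paths of a tree $t$. Then $\forall K=\{t\}$. Indeed, let all maximal paths of $s$ be in $K$. If $t$ is a leaf $a$, then $K=\{a\}$ and $s=a$. If $t=a(t_0,t_1)$, then every word in $K$ starts with $(a,0)$ or $(a,1)$, so $s=a(s_0,s_1)$, the maximal paths of $s_b$ are maximal paths of $t_b$, and induction gives $s_b=t_b$. A finite language is a finite union of such sets. For $a\ne b$, the language $\{a(a,a),a(b,b)\}$ is therefore PT. It is not deterministic top-down, since $a(a,b)\in L'\setminus L$.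

**Some leaf is labeled $b$.** This is PT, as we saw.

**An even number of inner nodes is not PT.** Let $L_{\mathrm{ev}}$ be this language and let $\mathcal D$ be any DFA. Choose $i<j$ with $\iota\cdot(a,0)^i=\iota\cdot(a,0)^j$. Let $C_0$ be the context over $(a,0)^i$ all of whose side trees are leaves $a$. Let $C$ be a context over $(a,0)^{j-i}$ with side trees $a$, except that if $j-i$ is even one side tree is $a(a,a)$; so $C$ has an odd number of inner nodes. Then $C_0[C[a]]$ and $C_0[C[C[a]]]$ have different parities. They have the same profile: the word of $C$ is a loop at the state where $C_0$ ends, so the second copy of $C$ contributes the same pairs as the first, and the last leaf has the same state in both trees. By Lemma 1, $L_{\mathrm{ev}}$ is not PT.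

**The language $X$ is not PT.** Let $a\ne b$ be in $A$ and let $X$ be the set of trees having an inner node both of whose children are leaves labeled $b$. Given any $\mathcal D$, choose $i<j$ with $\iota\cdot(a,1)^i=\iota\cdot(a,1)^j$. Take a right spine of $a$'s, longer than $j$ and ending in a leaf $a$, with left subtree $a(b,b)$ at depth $i$, left subtree $a(a,a)$ at depth $j$, and leaves $a$ as all other left children. This tree is in $X$. The left leaves of the two special subtrees have words $(a,1)^i(a,0)(a,0)$ and $(a,1)^j(a,0)(a,0)$, which lead to the same state. Swapping these two leaves keeps the profile, but the special subtrees become $a(a,b)$ and $a(b,a)$ and the tree leaves $X$.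

The two negative proofs use two operations on trees: repeating a context on a loop, and swapping subtrees at equal states.

## 4. Closure under pumping and swapping

**Moves for $\mathcal D$.**

* **(P)** $C_0[C[C[t]]]\leftrightarrow C_0[C[t]]$, where $w(C)=x\neq\varepsilon$ and $\iota\cdot w(C_0)x=\iota\cdot w(C_0)$.
* **(S)** swap the subtrees of $t$ at two incomparable nodes $v,v'$ with $\iota\cdot w_t(v)=\iota\cdot w_t(v')$.

$L$ is *$\mathcal D$-closed* if (P) and (S) never change membership in $L$. Example: $t_{\mathrm{ex}}=C[C[b]]$ with $C=a(a,\square)$. For $\mathcal D_\bullet$, move (P) relates $t_{\mathrm{ex}}$ to $a(a,b)$. For $\mathcal D_{\mathrm{par}}$ this is not a move, as $(a,1)$ is not a loop; but (S) allows swapping the two leaves at depth $2$, giving $a(a,a(b,a))$.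

**Theorem 2.** A regular $L$ is PT iff $L$ is $\mathcal D$-closed for some DFA $\mathcal D$.

*Proof of "$\Rightarrow$".* Take $\mathcal D$ from Lemma 1. Both moves preserve $P_{\mathcal D}$: in (P) the two copies of $C$ and the tree $t$ are read from the same state $\iota\cdot w(C_0)$ wherever they occur, and in (S) the two subtrees are read from the same state before and after. So membership in $L$ does not change. ∎

The converse is the main work, in Sections 6–12. It still leaves a quantifier over all $\mathcal D$, which the next statement removes.

**The sets $\gamma(w)$.** Let $B$ be a complete deterministic bottom-up automaton for $L$ with all states reachable. For $w\in\Sigma^*$ put $\gamma(w)=\{f_C:w(C)=w\}\subseteq Q^Q$. With $XY=\{f\circ g:f\in X,\ g\in Y\}$, $\gamma$ is a monoid morphism, because a context over $ww'$ is uniquely $C[C']$ with $w(C)=w$, $w(C')=w'$. Also $\gamma(\varepsilon)=\{\mathrm{id}\}$. Let $S=\gamma(\Sigma^*)$.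

**The semigroup $T$.** Let $T=\Sigma\times S$ with $(\ell,s)(\ell',s')=(\ell,s\gamma(\ell')s')$. Associativity holds since both bracketings of three factors give $(\ell,s\gamma(\ell')s'\gamma(\ell'')s'')$. The map $\varphi(\ell w)=(\ell,\gamma(w))$ is a surjective morphism $\Sigma^+\to T$: an element of $T$ records the first letter of a word exactly and the rest up to $\gamma$. Put $\bar\gamma(\ell,s)=\gamma(\ell)s$, so that $\bar\gamma\varphi=\gamma$. Let $T^1=T\cup\{1\}$ with $1$ a new identity, $\bar\gamma(1)=\gamma(\varepsilon)$ and $\varphi(\varepsilon)=1$. Then $\varphi:\Sigma^*\to T^1$ and $\bar\gamma:T^1\to S$ are monoid morphisms, $\varphi$ is surjective, and $\varphi(x)=1$ only for $x=\varepsilon$.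

**Theorem 3.** $L$ is PT iff both of the following hold.

* **(P$^*$)** For all $s,e\in S$ with $se=s$, $ee=e$, all $f\in s$, $h\in e$, $p\in Q$: $f(h(h(p)))\in\mathrm{Acc}\Leftrightarrow f(h(p))\in\mathrm{Acc}$.
* **(S$^*$)** For all $s\in S$ and $\theta,\theta',\eta\in T^1$ with $\theta\theta=\theta$, $\theta'\theta'=\theta'$, $s\bar\gamma(\theta)=s=s\bar\gamma(\theta')$, ($\theta\theta'=\theta$ or $\theta'\theta=\theta'$), $\theta\eta=((a,0),m_0)$, $\theta'\eta=((a,1),m_1)$ for some $a\in A$; and all $f\in s$, $F_0\in m_0$, $F_1\in m_1$, $p,p'\in Q$:
$$f(\delta_a(F_0(p),F_1(p')))\in\mathrm{Acc}\Leftrightarrow f(\delta_a(F_0(p'),F_1(p)))\in\mathrm{Acc}.$$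

**Corollary 4.** Problem 1 is decidable: in time $2^{\mathrm{poly}(|A|\cdot n^n)}$ for a deterministic bottom-up automaton with $n$ states, and in triply exponential time for a nondeterministic one. If $L$ is PT, a Boolean combination of languages $\forall K$ equal to $L$ can be computed.

(The first bound is doubly exponential in the input.) Let us test the criterion on our languages.

*Even number of inner nodes.* $Q=\mathbb Z/2$ counts inner nodes modulo $2$, and $f_C$ is $\mathrm{id}$ or $p\mapsto p+1$. For $w\ne\varepsilon$ both occur, since a side tree can be $a$ or $a(a,a)$. So $S=\{\{\mathrm{id}\},G\}$ with $G=\{\mathrm{id},+1\}$, $GG=G$. With $s=e=G$, $f=\mathrm{id}$, $h=+1$ we get $f(h(h(p)))=p$ and $f(h(p))=p+1$, so (P$^*$) fails.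

*The language $X$.* Let $A=\{a,b\}$ and $Q=\{\beta,\circ,\top\}$: $\beta$ is the value of the leaf $b$, $\top$ means "in $X$", and $\circ$ is the value of all other trees. Every $\delta_c$ sends $(\beta,\beta)$ and all pairs containing $\top$ to $\top$, the other pairs to $\circ$. A context over one letter has a side tree of value $\beta$, $\circ$ or $\top$ and induces, respectively, $\mu$ ($\beta\mapsto\top$, $\circ\mapsto\circ$, $\top\mapsto\top$), $\kappa$ ($\beta\mapsto\circ$, $\circ\mapsto\circ$, $\top\mapsto\top$), or the constant $\top$. Let $E$ be the set of these three maps. Since $\mu\mu=\kappa\mu=\mu$, $\kappa\kappa=\mu\kappa=\kappa$, and a composition with the constant $\top$ on either side is the constant $\top$, we have $EE=E$ and $S=\{\{\mathrm{id}\},E\}$. Take $s=E$, $\theta=((a,0),E)$, $\theta'=((a,1),E)$, $\eta=1$. Then $\theta\theta=\theta\theta'=\theta$, $\theta'\theta'=\theta'$, $s\bar\gamma(\theta)=EEE=s=s\bar\gamma(\theta')$, $m_0=m_1=E$. With $f=\kappa$, $F_0=\mu$, $F_1=\kappa$, $p=\beta$, $p'=\circ$ the two sides are $\kappa(\delta_a(\top,\circ))=\top$ and $\kappa(\delta_a(\circ,\circ))=\circ$. So (S$^*$)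 fails.

*Some leaf is labeled $b$.* All maps in elements of $S$ are $\mathrm{id}$ or the constant $1$ on $\{0,1\}$. They are idempotent, so (P$^*$) holds. In (S$^*$), if $F_0=F_1=\mathrm{id}$ the two sides agree since $\max$ is symmetric; otherwise both arguments of $f$ equal $1$. So both conditions hold, as they must.

## 5. Why the given automaton is not fine enough

For the converse of Theorem 2, the first thing to try is this: let $L$ be $\mathcal D$-closed, and show that $P_{\mathcal D}$ itself determines membership in $L$, by connecting any two trees of equal profile with moves. This fails. Take $A=\{a,b\}$, $\mathcal D=\mathcal D_\bullet$ and $L=\{t:\text{the root label is }a\}$. An (S) move never moves the root, and a (P) move does not change the root label, since $C$ is nontrivial. So $L$ is $\mathcal D_\bullet$-closed. But $a(a,a)\in L$ and $b(a,a)\notin L$ have the same profile.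

It does not help to record all nodes and not only leaves: $a(b(a,a),a)$ and $b(a(a,a),a)$ have the same set of (state, label, leaf or inner) triples, and no move connects them. The root is the only node of its kind that a swap cannot reach. More generally, in a long initial part of a tree where no state has yet repeated, nothing can be moved. So a finer $\mathcal D'$ must be built, and one must understand which part of a tree is rigid and which part is free.

The plan is as follows. In a *multiset* of trees there is no distinguished root, and there the set of triples is a complete invariant for moves (Lemma 6). A tree in which some states repeat can simulate a multiset (Lemma 7). This makes side trees along a path exchangeable (Lemma 8), and makes everything below certain branchings exchangeable (Lemmas 9 and 10). What stays rigid is a single path from the root, and the finer automaton reads off, on every maximal path, what that path looks like (Sections 11 and 12).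

## 6. Local equivalences and four rules

Fix, until the end of Section 12, a DFA $\mathcal D$ such that $L$ is $\mathcal D$-closed, and the bottom-up automaton $B$ of $L$.

**States and triples.** For $q\in D$, the *$q$-state* of a node $v$ of $t$ is $q\cdot w_t(v)$. For a tree "at $q$", "state" means $q$-state. $N_q(t)$ is the set of triples ($q$-state, label, kind) of the nodes of $t$, where kind is leaf or inner, and $\mathrm{St}_q(t)$ is the set of $q$-states occurring in $t$. If a subtree $p$ of a tree at $q$ has a root of $q$-state $r$, then the $q$-state of a node of $p$ is its $r$-state in $p$. The same notions apply to contexts. Example: for $\mathcal D_{\mathrm{par}}$, $N_0(t_{\mathrm{ex}})$ consists of $(0,a,\text{inner})$, $(1,a,\text{leaf})$, $(1,a,\text{inner})$, $(0,a,\text{leaf})$, $(0,b,\text{leaf})$.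

**The relation $\approx_q$.** Let $t\approx_qs$ mean: for each context $C_0$ with $\iota\cdot w(C_0)=q$, $C_0[t]\in L\Leftrightarrow C_0[s]\in L$. This is an equivalence relation. Example: for $L$ and $\mathcal D_\bullet$ of Section 5, $t\approx_\bullet s$ iff the root labels are both $a$ or both not $a$ (the trivial context sees the root label, the other contexts see nothing of $t$).

**Lemma 5.**

1. $\tau(t)=\tau(s)\Rightarrow t\approx_qs$.
2. $t\approx_{q\cdot w(C)}s\Rightarrow C[t]\approx_qC[s]$.
3. If $q\cdot w(E)=g=g\cdot x$ and $w(C)=x\neq\varepsilon$, then $E[C[C[t]]]\approx_qE[C[t]]$.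
4. Swapping subtrees at two incomparable nodes of equal $q$-state preserves $\approx_q$.

*Proof.* Let $\iota\cdot w(C_0)=q$. (1) $\tau(C_0[t])=f_{C_0}(\tau(t))$. (2) $\iota\cdot w(C_0[C])=q\cdot w(C)$, so apply the hypothesis to the context $C_0[C]$. (3) This is a (P) move with outer context $C_0[E]$, whose word leads from $\iota$ to $g$. (4) In $C_0[t]$ the two nodes have equal $\iota$-state, so this is an (S) move. ∎

## 7. Forests: the set of triples is a complete invariant

**Forest moves.** A $q$-forest is a finite nonempty multiset $F$ of trees; $N_q(F)=\bigcup_{t\in F}N_q(t)$. The forest moves at $q$ are: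

* (Dup/Del) $F+t\leftrightarrow F+t+t$, where $F$ may be empty;
* (P-in) a step as in rule 3 inside one member;
* (S-in) a swap of subtrees at two nodes of equal $q$-state that lie in different members (roots allowed) or are incomparable in one member.

Example, with $\mathcal D_\bullet$: duplicate $a(b(a,a),a)$ and swap the subtree $b(a,a)$ of the first copy with the root of the second. The result is $a(a(b(a,a),a),a)+b(a,a)$. A member with root $b$ has appeared, so the root is no longer rigid.

**Lemma 6.** If $N_q(F)=N_q(G)$, then $F$ and $G$ are connected by forest moves.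

*Proof.* Let $[F]$ be the class of $F$ under moves. A move on $F$ is also a move on $F+H$, so the classes form a commutative semigroup under $+$, and by Dup every class is idempotent.

**Step 1: a claim that suffices.** Claim: if $N_q(s)\subseteq N_q(F)$, then $[F]=[F+J+s]$ for some (possibly empty) $J$. Given the claim, $[F+s]=[F+J+s+s]=[F+J+s]=[F]$. Applying this to all members of $G$ one after another gives $[F]=[F+G]$; symmetrically $[G]=[F+G]$.

**Step 2: building the subtrees of $s$ inside larger trees.** We show by induction on the height of the subtree $s_v$: for each node $v$ of $s$, with $q$-state $q_v$, there are $J$ and a context $E$ with $q\cdot w(E)=q_v$ and $[F]=[F+J+E[s_v]]$.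

If $s_v$ is a leaf $a$, then $(q_v,a,\text{leaf})\in N_q(F)$, so some member of $F$ is $E[a]$ with $q\cdot w(E)=q_v$. Duplicate it.

If $s_v=a(\sigma_0,\sigma_1)$, the induction hypothesis gives $[F]=[F+J_b+E_b[\sigma_b]]$ for $b=0,1$, and by idempotency $[F]=[F]+[F]=[F+J_0+J_1+E_0[\sigma_0]+E_1[\sigma_1]]$. As $(q_v,a,\text{inner})\in N_q(F)$, some member of $F$ is $E[a(\rho_0,\rho_1)]$ with $q\cdot w(E)=q_v$; add a copy of it. The root of $\rho_b$ in the copy and the root of $\sigma_b$ in $E_b[\sigma_b]$ have the same state $q_v\cdot(a,b)$ and lie in different members. Swapping them for $b=0,1$ gives $F+J_0+J_1+E_0[\rho_0]+E_1[\rho_1]+E[s_v]$, which has the required form.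

**Step 3: removing the context at the root.** For $v$ the root of $s$ we have $[F]=[F+J+E[s]]$ with $q\cdot w(E)=q$. If $E$ is trivial, the claim is proved. Otherwise duplicate $E[s]$ and swap the root of the first copy with the hole node of the second copy; both have state $q$. This gives $s+E[E[s]]$. Since $w(E)\ne\varepsilon$ is a loop at $q$, P-in gives $s+E[s]$. So $[F]=[F+(J+E[s])+s]$. ∎

## 8. A loop in a tree simulates a forest

**Lemma 7 (merging).** Let $t$ be a tree at $q$ and $x<y$ nodes of equal state $g$. Let $v_1,\dots,v_k$ ($k\ge1$) be pairwise incomparable nodes of the same state $r$, with $v_1\ge x$ incomparable with $y$, and each $v_i$ ($i\ge2$) either $\ge y$ or incomparable with $x$. Let $p_i$ be the subtree at $v_i$, and let $p'_1,\dots,p'_k$ satisfy $\bigcup_iN_r(p_i)=\bigcup_iN_r(p_i')$. Then replacing each $p_i$ by $p_i'$ gives an $\approx_q$-equivalent tree.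

For $\mathcal D_\bullet$ and $k=1$: in $t=a(p_1,t_y)$ let $x$ be the root, $y$ its right child, $v_1$ its left child. The lemma says that $p_1$ may be replaced by any tree with the same set of triples.

*Proof.* **Step 1: making slots.** Write $t=E_0[C\langle p_1\rangle[t_y]]$, where $C\langle c\rangle$ is the context from $x$ to $y$ with content $c$ at $v_1$. The other $v_i$ lie in $E_0$ or in $t_y$. Consider all trees
$$E_0[C\langle c_1\rangle\cdots C\langle c_n\rangle[t_y]],\qquad n\ge1,$$
with contents $d_2,\dots,d_k$ at $v_2,\dots,v_k$. Since $g\cdot w(C)=g$, every copy of $C$ and $t_y$ are read from $g$, so all $n+k-1$ slots have state $r$. They are pairwise incomparable.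

**Step 2: the slots behave like a forest.** Within $\approx_q$ we may permute the contents arbitrarily (rule 4), perform P-in and S-in at $r$ on the contents (rules 3 and 4; nodes in different slots are incomparable), and replace $C\langle c\rangle C\langle c\rangle\leftrightarrow C\langle c\rangle$ (rule 3, since $w(C)\neq\varepsilon$ is a loop at $g$). Hence the $\approx_q$-class depends only on the multiset of contents, whose size $n+k-1$ is at least $k$. All forest moves at $r$ between multisets of size $\ge k$ preserve the class. For Dup, permute the tree to be doubled into $c_1$. For Del, the size before the move is at least $k+1$, so $n\ge2$ and we permute the two copies into $c_1,c_2$.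

**Step 3: keeping the size at least $k$.** Let $F=\{p_1,\dots,p_k\}$, $F'=\{p'_1,\dots,p'_k\}$ as multisets, and let $F=F_0,\dots,F_m=F'$ be a derivation from Lemma 6. Some $F_j$ may have fewer than $k$ members, so we work with $k$ copies. Go from $F$ to $kF$ by Dups. Pass from $kF_j$ to $kF_{j+1}$ by doing the move in one copy after the other; each copy is nonempty, so all sizes are $\ge k$. Finally go from $kF'$ to $F'$ by Dels; all sizes are $\ge|F'|=k$. ∎

## 9. Rearranging side trees along a path

**Spines, edges, side trees.** Let $K$ be a context at $q$ with word $\ell_1\cdots\ell_n$, $\ell_i=(a_i,b_i)$. Its spine $u_0,\dots,u_n$ is the path to the hole $u_n$; its spine states are $q_i=q\cdot\ell_1\cdots\ell_i$. Let $\sigma_i$ be the side tree at child $1-b_i$ of $u_{i-1}$. An *edge* is an element $e=(g,a,b)\in D\times\Sigma$; put $\bar e=(g,a,1-b)$. Let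
$$O_e=\{i:(q_{i-1},a_i,b_i)=e\},\qquad \nu_e(K)=\bigcup_{i\in O_e}N_{g\cdot(a,1-b)}(\sigma_i),\qquad \nu(K)=(\nu_e(K))_e .$$
So $\nu_e(K)$ collects the triples of all side trees that hang off spine edges equal to $e$. Example: $K=a(a,a(a,\square))$. For $\mathcal D_\bullet$ both spine edges are $e=(\bullet,a,1)$ and $\nu_e(K)=\{(\bullet,a,\text{leaf})\}$. For $\mathcal D_{\mathrm{par}}$ at $0$ the spine edges are $(0,a,1)$ and $(1,a,1)$, with $\nu$-components $\{(1,a,\text{leaf})\}$ and $\{(0,a,\text{leaf})\}$.

**Coverage.** For $K$ at $q$ and a tree $\zeta$ we say that *coverage holds for $K[\zeta]$* if for each $i\in\{1,\dots,n\}$ some node that is one of $u_i,\dots,u_n$ or lies in $\zeta$ has a state in $\{q_0,\dots,q_{i-1}\}$. In words: after every spine edge, some earlier spine state comes back. In the example with $\mathcal D_{\mathrm{par}}$ the spine states are $0,1,0$, and $u_2$ does it for both $i=1$ and $i=2$.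

**Lemma 8.** Let $K,K''$ have the same word and $\nu_e(K)=\nu_e(K'')$ for all $e$. If coverage holds for $K[\zeta]$ (at $q$), then $K[\zeta]\approx_qK''[\zeta]$.

*Proof.* Treat the edges $e=(g,a,b)$ one by one, replacing the side trees $\sigma_i$, $i\in O_e$, by the side trees $\sigma_i''$ of $K''$ with Lemma 7. All these side trees have root state $r=g\cdot(a,1-b)$, their roots are pairwise incomparable, and the unions of their sets $N_r$ are $\nu_e(K)=\nu_e(K'')$.

If $O_e=\{i_1<i_2<\cdots\}$ has at least two elements, take $x=u_{i_1-1}$ and $y=u_{i_2-1}$, both of state $g$, and let $v_j$ be the root of $\sigma_{i_j}$. Then $v_1>x$ is incomparable with $y$, and $v_j>y$ for $j\ge2$.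

If $O_e=\{i\}$, coverage gives a node $y$ among $u_i,\dots,u_n$ or in $\zeta$, of state $q_h$ with $h\le i-1$. Take $x=u_h$ and let $v_1$ be the root of $\sigma_i$. Then $x\le u_{i-1}<v_1$, $x<y$, and $v_1$ is incomparable with $y\ge u_i$.

The nodes used for coverage are not in side trees, and the spine and $\zeta$ do not change, so coverage persists from one edge to the next. ∎

## 10. Branchings that return to known states

Coverage frees the side trees. Next we find a condition under which a whole subtree with a fixed root label becomes free.

**Condition (★).** Let $\zeta=a(\zeta_0,\zeta_1)$ be a tree at $g$ with root $y$. (★) says: for some $b$ there are nodes $yb\le z\le x$ (so $z,x$ are in $\zeta_b$) and $v'$ in $\zeta_{1-b}$ such that $x$ has state $g$ and $z,v'$ have the same state. Example: for $\mathcal D_\bullet$ every tree with inner root satisfies (★), with $z=x$ the left child and $v'$ the right child of the root.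

**Lemma 9.** If $\zeta=a(\zeta_0,\zeta_1)$ and $\zeta^*=a(\zeta_0^*,\zeta_1^*)$ (at $g$) both satisfy (★) and $N_g(\zeta)=N_g(\zeta^*)$, then $\zeta\approx_g\zeta^*$.

So for $\mathcal D_\bullet$ the root label is the only obstruction among trees with inner root, in agreement with Section 5.

*Proof.* Put $g_i=g\cdot(a,i)$, $\mathfrak N=N_g(\zeta)$ and $A(l,r)=a(l,r)$.

**Step 1: the claim that suffices.** Claim: there are trees $R_0$ at $g_0$ and $R_1$ at $g_1$ with $N_{g_i}(R_i)\subseteq\mathfrak N$ such that
$$\zeta\approx_gA(R_0,\vartheta_1)\quad\text{and}\quad\zeta\approx_gA(\vartheta_0,R_1)\qquad\text{for all }\vartheta_i\text{ with }N_{g_i}(\vartheta_i)\subseteq\mathfrak N .$$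
The claim also holds for $\zeta^*$, with the same $\mathfrak N$ and trees $R_0^*,R_1^*$. Then $\zeta\approx_gA(R_0,R_1^*)\approx_g\zeta^*$: first $\vartheta_1=R_1^*$ for $\zeta$, then $\vartheta_0=R_0$ for $\zeta^*$.

The claim is left–right symmetric, so let $b=0$ in (★). Let $r$ be the common state of $z$ and $v'$. Write $\zeta_0=Z[Z'[\zeta_x]]$, where $Z$ ends at $z$ and $Z'$ leads from $z$ to $x$ (either may be trivial), and $\zeta_1=Y[p]$, where $Y$ ends at $v'$.

**Step 2: moving the return path to the right side.** Let $C=A(Z[Z'[\square]],Y[p])$. Its word is a nonempty loop at $g$, $\zeta=C[\zeta_x]$, and $N_g(C^j[\zeta_x])=\mathfrak N$ for $j\ge1$. By rule 3, $\zeta\approx_gC^3[\zeta_x]=A(Z[Z'[C^2[\zeta_x]]],Y[p])$. Swapping at the nodes $z,v'$ of the outermost copy gives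
$$\zeta\approx_gA(Z[p],R),\qquad R:=Y[Z'[C[C[\zeta_x]]]] .$$

**Step 3: freeing $p$.** Apply Lemma 7 to $A(Z[p],R)$ at $g$. Let the node "$x$" of the lemma be the root, and "$y$" the node of $R$ where $C[C[\zeta_x]]$ is rooted; its state is $r\cdot w(Z')=g$. Let $v_1$ be the node with content $p$ under $Z$, and $v_2$ the $z$-node of the outer $C$ in $C[C[\zeta_x]]$, with content $p_2=Z'[C[\zeta_x]]$. Both slots have state $r$; $v_1$ is on the left, hence incomparable with "$y$" and with $v_2$; and $v_2$ is strictly below "$y$". Moreover $N_r(p_2)=\mathfrak N$: it contains $N_g(C[\zeta_x])=\mathfrak N$, and $p_2$ is a subtree of $C^2[\zeta_x]$. As $N_r(p)\subseteq\mathfrak N$, we may keep $p_2$ and replace $p$: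
$$\zeta\approx_gA(Z[p'],R)\quad\text{for every }p'\text{ with }N_r(p')\subseteq\mathfrak N .$$

**Step 4: freeing the right child.** Given $\vartheta_1$, take $p'=Z'[A(\zeta_0,\vartheta_1)]$. Here $Z'$ is read from $r$ and ends in $g$, so $N_r(p')\subseteq\mathfrak N$. In $A(Z[p'],R)$ the root of this $\vartheta_1$ and the root of $R$ both have state $g_1$ and are incomparable. Swapping gives $\zeta\approx_gA(R_0,\vartheta_1)$ with
$$R_0=Z[Z'[A(\zeta_0,R)]].$$

**Step 5: freeing the left child.** Given $\vartheta_0$, take $\vartheta_1=Y[Z'[A(\vartheta_0,\zeta_1)]]$ in Step 4. Here $Y$ leads from $g_1$ to $r$ and $Z'$ from $r$ to $g$, so $N_{g_1}(\vartheta_1)\subseteq\mathfrak N$. In $A(R_0,\vartheta_1)$ the subtree $\vartheta_0$ and the left child subtree $R_0$ have roots of state $g_0$ and are incomparable. Swapping gives $\zeta\approx_gA(\vartheta_0,R_1)$ with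
$$R_1=Y[Z'[A(R_0,\zeta_1)]].$$
All nodes of $R_0,R_1$ contribute triples of $\mathfrak N$: they are nodes of copies of $Z,Z',Y,\zeta_0,\zeta_1,\zeta_x,p$ or of the root, read from the same states as in $\zeta$. ∎

Often the returns go not to $g$ but to states on the path above. The next lemma pulls that path inside.

**Lemma 10.** Let $K$ be a context at $q$ with spine states $q_0,\dots,q_n=g$. Let $\zeta=a(\zeta_0,\zeta_1)$, $\zeta^*=a(\zeta_0^*,\zeta_1^*)$ be trees at $g$ with $N_g(\zeta)=N_g(\zeta^*)$, and let $i_0,i_1\le n$ be such that for $b=0,1$ both $\zeta_b$ and $\zeta_b^*$ contain a node of state $q_{i_b}$. Then $K[\zeta]\approx_qK[\zeta^*]$.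

*Proof.* By left–right symmetry let $i:=i_0\le j:=i_1$. Split $K=K_1[K_2]$ at $u_i$. Choose $v$ in $\zeta_0$ with state $q_i$ and write $\zeta=V[\zeta_v]$ with the hole of $V$ at $v$. The word of $K_2[V]$ is a nonempty loop at $q_i$, so by rule 3
$$K[\zeta]=K_1[K_2[V[\zeta_v]]]\approx_qK_1[K_2[V[K_2[V[\zeta_v]]]]]=K[\hat\zeta],\qquad\hat\zeta=V[K_2[\zeta]] .$$
Since $v$ is in $\zeta_0$, the right child subtree of $\hat\zeta$ is $\zeta_1$. Now $\hat\zeta$ satisfies (★) with $b=0$: let $x$ be the hole node of the copy of $K_2$ in $\hat\zeta$ (state $g$), let $z\le x$ be the copy of $u_j$ in this $K_2$ (it exists as $j\ge i$, and has state $q_j$), and let $v'$ be a node of $\zeta_1$ of state $q_j$. Moreover $N_g(\hat\zeta)=N_g(\zeta)\cup M$, where $M$ is the set of triples of the non-hole nodes of $K_2$ read from $q_i$; $M$ depends only on $K$ and $i$.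

In the same way $K[\zeta^*]\approx_qK[\widehat{\zeta^*}]$, where $\widehat{\zeta^*}$ has root label $a$, satisfies (★), and has $N_g(\widehat{\zeta^*})=N_g(\zeta^*)\cup M=N_g(\hat\zeta)$. By Lemma 9, $\hat\zeta\approx_g\widehat{\zeta^*}$, and rule 2 gives $K[\hat\zeta]\approx_qK[\widehat{\zeta^*}]$. ∎

## 11. What the finer automaton records on a path

**First occurrences.** For $w=\ell_1\cdots\ell_n$ read from $q$, let $fo_q(w)$ be the sequence of distinct edges among $(q\cdot\ell_1\cdots\ell_{i-1},\ell_i)$, $i=1,\dots,n$, in order of first occurrence. Example: for $\mathcal D_\bullet$ and $e=(\bullet,a,1)$, the word $(a,1)(a,1)(a,0)$ has edges $e,e,\bar e$, so $fo=(e,\bar e)$.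

**Records.** Let
$$\gamma_q^*(w)=\{(f_C,\nu(C)):w(C)=w\},\qquad\rho_q(w)=(q\cdot w,\ fo_q(w),\ \gamma^*_q(w)),$$
with $\nu$ computed from $q$. The *record* of a node $v$ of $t$ is $(\rho_q(w_t(v)),\text{label},\text{kind})$, and $NR_q(t)$ is the set of records of the nodes of $t$. For example, the root of $t_{\mathrm{ex}}$ has the record with $\rho_q(\varepsilon)=(q,(),\{(\mathrm{id},(\emptyset)_e)\})$, label $a$, kind inner. The component $\gamma_q^*$ answers the question: which bottom-up behaviors, together with which side-tree triples, are possible along this word?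

**Nested records.** For a maximal path $wa$ let $\beta_q(wa)$ be the set of records of its nodes; it depends only on $wa$. Put $rec_q^0=\beta_q$ and
$$rec_q^{k+1}(wa)=\big(\beta_q(wa),\ \{(\rho_q(u),\ell,rec^k_{q\cdot u\ell}(va)) : w=u\ell v,\ \ell\in\Sigma\}\big).$$
So $rec^{k+1}$ cuts the path at every place and restarts a record of depth $k$ below the cut. For the path $(a,0)a$ there is one cut, with $u=v=\varepsilon$, and $rec^1_q((a,0)a)=\big(\beta_q((a,0)a),\{(\rho_q(\varepsilon),(a,0),\beta_{q\cdot(a,0)}(a))\}\big)$. Let $Rec_q^k(t)=\{rec_q^k(\pi):\pi\text{ a maximal path of }t\}$. Every node lies on a maximal path and $rec^k_q$ determines $\beta_q$, so equality of $Rec_q^k$ implies equality of $NR_q$.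

**Lemma 11.** (a) $\rho_q$ has finitely many values and is computed by a DFA. (b) For all $k$ and $q$, $rec_q^k$ has finitely many values, and for each value the set of paths having that value is regular.

*Proof.* (a) Finiteness is clear: there are finitely many edges, maps $Q\to Q$ and triples. Initially $\rho_q(\varepsilon)$ is as above. Now let $\ell=(a,b)$. $fo_q(w\ell)$ is determined by $fo_q(w)$ and the edge $(q\cdot w,\ell)$. Let $r=(q\cdot w)\cdot(a,1-b)$. The contexts with word $w\ell$ arise from the contexts $C$ with word $w$ by filling the hole with $a(\square,\sigma)$ (if $b=0$) or $a(\sigma,\square)$ (if $b=1$), where $\sigma$ is an arbitrary tree. The new map is $f_C\circ\delta_a(\cdot,\tau(\sigma))$, respectively $f_C\circ\delta_a(\tau(\sigma),\cdot)$. The only $\nu$-component that changes is that of $e=(q\cdot w,a,b)$, which becomes $\nu_e(C)\cup N_r(\sigma)$. So $\gamma_q^*(w\ell)$ is determined by $\gamma_q^*(w)$, $q\cdot w$, $\ell$ and the finite set $\{(\tau(\sigma),N_r(\sigma)):\sigma\text{ a tree}\}$.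

(b) For $\beta_q$ this follows from (a). For $k+1$: "some factorization $w=u\ell v$ has data $(\rho,\ell,c)$" means
$$wa\in\{u:\rho_q(u)=\rho\}\cdot\ell\cdot\{va:rec^k_{d\cdot\ell}(va)=c\},$$
where $d=q\cdot u$ is the first component of $\rho$. This is regular by induction, and the sets on which $rec_q^{k+1}$ is constant are Boolean combinations of such languages and of those for $\beta_q$. ∎

**Proposition 12.** If $|\mathrm{St}_q(t)|\le k$ and $Rec^k_q(t)=Rec^k_q(s)$, then $t\approx_qs$.

*Proof that Proposition 12 implies "$\Leftarrow$" of Theorem 2.* Take $k=|D|$ and $q=\iota$. By Lemma 11 the languages $\{w:rec_\iota^k(wa)=c\}$ are regular, so there is a DFA $\mathcal D'$ with initial state $\iota'$ for which $(\iota'\cdot w,a)$ determines $rec_\iota^k(wa)$. Then $P_{\mathcal D'}(t)=P_{\mathcal D'}(s)$ implies $Rec^k_\iota(t)=Rec^k_\iota(s)$, hence $t\approx_\iota s$. The trivial context gives $t\in L\Leftrightarrow s\in L$, and Lemma 1 applies. ∎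

## 12. Exploring a tree from its root

We prove Proposition 12 by induction on $k$, for all $q$ simultaneously. The case $k=0$ is vacuous, since a tree has a node. Let $k\ge1$, and recall $NR_q(t)=NR_q(s)$. The *pair* of a node is (state, label). The *path edges* of a node $v$ are the edges of $w_t(v)$ read from $q$, and $fo(v)$ means $fo_q(w_t(v))$.

**Step 1: the exploration.** Its purpose is to find the rigid path of $t$. At stage $h$ we have edges $e_1,\dots,e_h$, $e_i=(g_i,a_i,b_i)$, with pairwise distinct pairs $(g_i,a_i)$. Put $f_h=(e_1,\dots,e_h)$, $U_h=\{e_1,\dots,e_h\}$, $\mathrm{dom}\,U_h=\{(g_i,a_i):i\le h\}$. Start with $h=0$.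

Consider the nodes all of whose path edges lie in $U_h$. They include the root and all ancestors of each of them, and each of them has at most one child among them, since its pair determines the edge of $U_h$ that may follow. So they form a chain from the root, *chain$_h$*. Its last node $y_h$ is a leaf, or an inner node with pair not in $\mathrm{dom}\,U_h$. Every other node of chain$_h$ is inner with pair in $\mathrm{dom}\,U_h$.

For $h\ge1$, $e_h$ will be an edge from $y_{h-1}$ to one of its children, so chain$_h$ extends chain$_{h-1}$ beyond $y_{h-1}$ via $e_h$. *Region $h$* is the set of nodes with $fo=f_h$. We have: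
$$\text{region }h=\text{the nodes of chain}_h\text{ strictly below }y_{h-1}\quad(h\ge1),\qquad\text{region }0=\{\text{root}\},$$
and $y_h$ is in region $h$. For $h=0$, chain$_0$ is the root alone and $y_0$ is the root. For $h\ge1$, $fo(y_{h-1})=f_{h-1}$ by induction, so a node of chain$_h$ strictly below $y_{h-1}$ has a path that first collects $f_{h-1}$, then uses $e_h$, then only edges of $U_h$; its $fo$ is $f_h$. Conversely, a node with $fo=f_h$ lies on chain$_h$, and nodes $\le y_{h-1}$ have a shorter $fo$. Finally $y_h>y_{h-1}$.

Let $A_h=\{g_1,\dots,g_h\}$. This is the set of states of the chain$_h$ nodes other than $y_h$: these nodes have pairs in $\mathrm{dom}\,U_h$, and $y_{i-1}$ has state $g_i$. Let $A_h^+=A_h\cup\{\text{state}(y_h)\}$. Check in this order: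

* **(B$'$)** for some $e=(g,a,b)\in U_h$ and $g'\in A_h$: some node $u\ne y_h$ of region $h$ with pair $(g,a)$ has a node of state $g'$ in the subtree at its child $1-b$. Stop.
* **(L)** $y_h$ is a leaf. Stop.
* **(N)** $y_h$ is inner, and neither child subtree contains a state of $A_h^+$. Stop.
* **(B)** $y_h$ is inner, and both child subtrees contain a state of $A_h^+$. Stop.
* Otherwise exactly one child $b$ of $y_h$ has a state of $A_h^+$ in its subtree. Put $e_{h+1}=(\text{state}(y_h),\text{label}(y_h),b)$ and go to stage $h+1$.

The pair of $e_{h+1}$ is not in $\mathrm{dom}\,U_h$, so the pairs stay distinct, and the exploration stops since there are finitely many pairs.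

Example: $t_{\mathrm{ex}}$ with $\mathcal D_{\mathrm{par}}$ at $q=0$. Stage $0$: $y_0$ is the root, $A_0^+=\{0\}$. The left child subtree has only state $1$, the right one contains state $0$, so $e_1=(0,a,1)$. Stage $1$: chain$_1$ consists of the root and its right child $y_1$, whose pair is $(1,a)$; $A_1^+=\{0,1\}$. Region $1$ is $\{y_1\}$, so (B$'$) fails. Both children of $y_1$ have state $0$, so the exploration stops with (B).

**Step 2: the exploration is visible in $NR_q$.** The purpose is to see that $s$ behaves in the same way as $t$.

(v1) *$y_h$ is the unique node with $fo=f_h$ that is a leaf or has pair $\notin\mathrm{dom}\,U_h$.* The other nodes of region $h$ are inner with pair in $\mathrm{dom}\,U_h$.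

(v2) *For $e=(g,a,b)\in U_h$, the nodes whose $fo$ begins with $(f_h,\bar e)$ are exactly those in subtrees at child $1-b$ of nodes $u\neq y_h$ of region $h$ with pair $(g,a)$.* Since pairs are distinct, $\bar e\notin U_h$. So $fo(v)$ begins with $(f_h,\bar e)$ iff the first path edge of $v$ outside $U_h$ is $\bar e$ and starts at a node with $fo=f_h$. Such a node is inner with pair $(g,a)\in\mathrm{dom}\,U_h$, so it is not $y_h$.

(v3) *If $y_h$ is inner with pair $(g,a)$, the nodes whose $fo$ begins with $(f_h,(g,a,b))$ are exactly the nodes of the subtree at $y_hb$.* Here the first path edge outside $U_h$ starts at a region-$h$ node with pair $(g,a)\notin\mathrm{dom}\,U_h$, that is, at $y_h$.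

(v4) *Let $K_t^h$ be the context of $t$ with hole at $y_h$; its spine is chain$_h$. For $e\in U_h$, $\nu_e(K_t^h)$ is the set of triples of the nodes for which the first entry of $fo$ outside $U_h$ is $\bar e$. For $e\notin U_h$, $\nu_e(K_t^h)=\emptyset$.* The first path edge outside $U_h$ is where the path leaves chain$_h$. If it starts at $y_h$, its pair is not in $\mathrm{dom}\,U_h$, so it is not $\bar e$. Otherwise it enters a side tree, and it is $\bar e$ iff the spine edge at that node is $e$. All spine edges are in $U_h$, which gives the second part.

A record contains state, $fo$, label and kind. By induction on $h$, the exploration of $s$ yields the same $f_h$ at all stages and stops at the same stage with the same event. Indeed, if the $f_h$ agree, then by (v1) the record of $y_h$ is the only record in $NR_q$ with $fo=f_h$ that is a leaf record or has pair outside $\mathrm{dom}\,U_h$, so the nodes $y_h$ of $t$ and $s$ have equal records. By (v2), (B$'$) holds with $(e,g')$ iff $NR_q$ has a record with state $g'$ whose $fo$ begins with $(f_h,\bar e)$, so (B$'$) holds for the same pairs $(e,g')$. The record of $y_h$ decides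 (L), and by (v3) $NR_q$ decides which states occur below which child of $y_h$. By (v4), $\nu(K_t^i)=\nu(K_s^i)$ for all $i$.

**Step 3: copying the path of $s$ along the word of $t$.** Since the records of the nodes $y_i$ agree,
$$(f_{K_s^i},\nu(K_s^i))\in\gamma_q^*(w_s(y_i))=\gamma_q^*(w_t(y_i)).$$
So there is a context $K''$ with
$$w(K'')=w(K_t^i),\quad f_{K''}=f_{K_s^i},\quad\nu(K'')=\nu(K_t^i),\qquad\text{hence }K_s^i[\xi]\approx_qK''[\xi]\text{ for every }\xi \tag{1}$$
by rule 1. The spine states of $K''$ are those of $K_t^i$, and they form the set $A_i^+$. The context $K''$ has the spine word of $t$, so Lemma 8 can compare it with $K^i_t$, and it has the bottom-up behavior of the context of $s$.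

**Step 4: coverage.** We collect what is needed to apply Lemma 8 to $K_t^i$. Let the exploration stop at stage $h$, and let $u\to u^+$ be a chain$_h$ edge above $y_h$ (so $u^+\le y_h$).

(c1) *If $u$ is not one of the $y_l$, then $\mathrm{state}(u^+)$ occurs at a chain node $\le u$.* The node $u$ is in some region $m$ and $u\neq y_m$, so the edge $u\to u^+$ is in $U_m$. As $fo(u)=f_m$ lists all of $U_m$, this edge occurred earlier on the chain, and the lower end of that earlier occurrence is a chain node $\le u$ with the state of $u^+$.

(c2) *If $u=y_l$, $l<h$, there is a node $v\ge u^+$ with state in $A_l^+=\{g_1,\dots,g_{l+1}\}$, the set of states of chain nodes $\le u$; and $v$ is on chain$_h$, or below $y_h$, or, only if the event is (B$'$), in a side tree at a region-$h$ node.* The node $v$ exists because stage $l$ did not stop and $u^+$ is the child chosen there. Nodes $\ge u^+$ are on chain$_h$, below $y_h$, or in a side tree at a chain node of a region $m$ with $l<m\le h$. The side tree at $y_m$, $l<m<h$, contains no state of $A_m^+\supseteq A_l^+$, because the exploration took the other child. A side tree at another node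 ($\ne y_m$) of region $m$ contains no state of $A_m\supseteq A_l^+$ if (B$'$) fails at stage $m$. And (B$'$) fails at every stage $m<h$, and at stage $h$ unless the event is (B$'$).

We now treat the four stopping events. In each of them $K''$ is from (1).

**Step 5: event (L).** Let $a$ be the common label of the nodes $y_h$, and $i=h$ in (1). Then $t=K_t^h[a]$ and $s=K_s^h[a]\approx_qK''[a]$. By (c1) and (c2) coverage holds for $K_t^h[a]$; here $v$ is on the chain, since nothing is below $y_h$. So $t\approx_qK''[a]$ by Lemma 8, and $t\approx_qs$.

**Step 6: event (N).** Here the states on the path never return below $y_h$, and the induction on $k$ is used. Let $\zeta=a(\zeta_0,\zeta_1)$, $\zeta'=a(\zeta_0',\zeta_1')$ be the subtrees at $y_h$ in $t,s$, let $g$ be the state of $y_h$, $g_b=g\cdot(a,b)$, and $i=h$ in (1). By (N) the node $v$ of (c2) is on the chain, so coverage holds and Lemma 8 gives $t=K_t^h[\zeta]\approx_qK''[\zeta]$; and $s\approx_qK''[\zeta']$ by (1).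

The set $\mathrm{St}_{g_b}(\zeta_b)\subseteq\mathrm{St}_q(t)\setminus A_h^+$ has at most $k-1$ elements. Moreover $Rec_{g_b}^{k-1}(\zeta_b)$ is the set of all third components of triples $(\rho,(a,b),\cdot)$ occurring in elements of $Rec_q^k(t)$ such that $\rho$ has $fo=f_h$ and state $g$. Indeed, since $(g,a)\notin\mathrm{dom}\,U_h$, by (v1) such a factorization cuts exactly at $y_h$, and what remains is a maximal path of $\zeta_b$; all maximal paths of $\zeta_b$ arise. The same holds for $s$ with the same $f_h,g,a$, so $Rec_{g_b}^{k-1}(\zeta_b)=Rec_{g_b}^{k-1}(\zeta_b')$. By the induction hypothesis $\zeta_b\approx_{g_b}\zeta_b'$ for $b=0,1$. Rule 2, used once for each child and then for $K''$, gives $K''[\zeta]\approx_qK''[\zeta']$. Hence $t\approx_qs$.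

**Step 7: event (B).** Notation as in Step 6. By (v3), $N_{g_b}(\zeta_b)=N_{g_b}(\zeta_b')$ for $b=0,1$, so $N_g(\zeta)=N_g(\zeta')$. Each $\zeta_b$ contains a state of $A_h^+$, the set of spine states of $K''$, and $\zeta_b'$ contains the same state. By Lemma 10, $K''[\zeta]\approx_qK''[\zeta']\approx_qs$. Coverage holds for $K_t^h[\zeta]$, since $v$ in (c2) is on the chain or in $\zeta$; so $t\approx_qK''[\zeta]$ by Lemma 8.

**Step 8: event (B$'$), bringing the branching up.** Let the event hold with $e=e_{i+1}=(g,a,b)$, $i<h$, and $g'\in A_h$. Let $y=y_i$, whose pair is $(g,a)$; let $u$ be the region-$h$ node of the event, $\sigma$ its side subtree at child $1-b$ (containing state $g'$), and $\sigma_y$ the subtree at $y(1-b)$. Since $i<h$, we have $u>y_{h-1}\ge y$ on the chain, which continues from $y$ via $e_{i+1}$, so $u\ge yb$. Hence the roots of $\sigma,\sigma_y$ are incomparable, and they have the same state $g\cdot(a,1-b)$. Swapping gives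
$$t\approx_q\hat t=K_t^i[\hat\zeta],\qquad\hat\zeta=a(\hat\zeta_0,\hat\zeta_1)\text{ at }g,$$
where $\hat\zeta_{1-b}=\sigma$ contains state $g'$, $\hat\zeta_b$ still contains the chain from $yb$ to $u$ with the same states, and $N_g(\hat\zeta)=N_g(\text{subtree of }t\text{ at }y)$. Do the same in $s$ with the same $e,g'$: $s\approx_qK_s^i[\hat\zeta']\approx_qK''[\hat\zeta']$, with $K''$ from (1) for this $i$. By (v1) and (v3) at stage $i$, the subtrees at $y_i$ in $t$ and $s$ have equal sets of triples, so $N_g(\hat\zeta)=N_g(\hat\zeta')$.

**Step 9: event (B$'$), exchanging $\hat\zeta$ and $\hat\zeta'$.** We show $K''[\hat\zeta]\approx_qK''[\hat\zeta']$.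

If $g'\in A_i^+$, the set of spine states of $K''$: in both trees child $b$ contains the state $g\in A_i^+$ (at $u$, respectively at its analogue in $s$), and child $1-b$ contains $g'\in A_i^+$. Apply Lemma 10.

If $g'\notin A_i^+=\{g_1,\dots,g_{i+1}\}$: then $g'=g_l$ with $i+1<l\le h$, and $z=y_{l-1}$ is a chain node with $yb\le z\le y_{h-1}<u$ and state $g'$. So $\hat\zeta$ satisfies (★) with this $b$, with $x=u$ (state $g$) and with $v'$ a node of state $g'$ in $\sigma$. Likewise $\hat\zeta'$ satisfies (★). Apply Lemma 9 and rule 2.

**Step 10: event (B$'$), coverage for $K_t^i[\hat\zeta]$.** The spine edges are the chain edges $u_1\to u_1^+$ above $y=y_i$. If $u_1$ is not one of the $y_l$, then (c1) applies and $u_1^+\le y$ is on the spine. If $u_1=y_l$ with $l<i$, the node $v$ of (c2) is on chain$_h$, below $y_h$, or in a side tree at a region-$h$ node. Since $y_h$ and region $h$ lie below $y$, $v$ is on the spine of $K_t^i$ or in the subtree of $t$ at $y$. In the latter case $\hat\zeta$, having the same set of states as that subtree, contains a suitable node. So coverage holds, and Lemma 8 gives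
$$t\approx_qK_t^i[\hat\zeta]\approx_qK''[\hat\zeta]\approx_qK''[\hat\zeta']\approx_qs .$$
This proves Proposition 12, and with it Theorem 2. ∎

## 13. An automaton whose loops absorb each other

For Theorem 3 we need one automaton $\mathcal D_2$, computed from $B$, that is a witness for closure whenever there is any. In (S$^*$) two idempotents appear with $\theta\theta'=\theta$ or $\theta'\theta=\theta'$. We now build a DFA in which any two loops at the same state have this relation.

**Lemma 13.** For every finite semigroup $T$ (possibly empty) there is a computable DFA $\mathcal D_T$ over the alphabet $T$, all states reachable, such that, with $\pi:T^+\to T$ evaluation: if $\kappa\cdot x=\kappa=\kappa\cdot x'$ for a state $\kappa$ and nonempty words $x,x'$, then $\pi(x)\pi(x')=\pi(x)$ or $\pi(x')\pi(x)=\pi(x')$. (With $x=x'$: $\pi(x)$ is idempotent.)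

Example: if $zt=z$ for all $z,t\in T$, a single state suffices, as then $\pi(x)\pi(x')=\pi(x)$ always. If $T$ is a group with identity element $1_T$, let the DFA compute the product read so far; a loop then has value $1_T$.

*Proof.* **Step 1: the construction.** Induction on $|T|$; for $T=\emptyset$ take one state. Let $Z=\{z\in T:zt=z\ \forall t\in T\}$. For $c\in T\setminus Z$, $S_c=\{t\in T:ct=c\}$ is a proper subset of $T$ closed under multiplication (possibly empty), so $\mathcal D_{S_c}$ exists. $\mathcal D_T$ cuts the input into blocks; a block ends as soon as its product lies in $Z$. A state consists of: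

* the product $m\in\{1\}\cup(T\setminus Z)$ of the current block ($1$ is a new identity, for the empty block);
* the parity of the number of cuts so far;
* for each $c\in T\setminus Z$: $\bot$ if the current block product has not yet been $c$; otherwise the product $p\in T\cup\{1\}$ read since the last visit of the block product to $c$, and a state of $\mathcal D_{S_c}$ (initial, with $p=1$, at the first visit).

When the block product returns to $c$, then $cp=c$, so $p\in S_c$; feed the letter $p$ to $\mathcal D_{S_c}$ and reset $p:=1$. At a cut the parity is flipped, $m:=1$, and all components for $c\in T\setminus Z$ become $\bot$. Keep reachable states only.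

**Step 2: loops with a cut.** Let $\kappa x=\kappa=\kappa x'$. If reading $x$ from $\kappa$ makes a cut, then by parity it makes at least two. So $x=\alpha\beta\alpha'$ with $\alpha\ne\varepsilon$ ending at the first cut and $\beta$ a complete block, $\pi(\beta)\in Z$. Since $\pi(\beta)t=\pi(\beta)$ for all $t$, we get $\pi(x)=\pi(\alpha\beta)=\pi(x)\pi(x')$. Similarly $\pi(x')\pi(x)=\pi(x')$ if $x'$ makes a cut. (The parity forces a complete block inside $x$: the part before the first cut may depend on a block begun before $x$.)

**Step 3: loops without a cut.** Suppose neither makes a cut. After a nonempty word without a cut the product component is not $1$; so the product component $m$ of $\kappa$ lies in $T\setminus Z$. The component of $\kappa$ for $c=m$ is not $\bot$ and has $p=1$, because the current product equals $m$. Also $m\pi(x)=m$. So $x$ factors at the visits to $m$ as $x_1\cdots x_j$ ($j\ge1$) with $\pi(x_i)\in S_m$, and the $\mathcal D_{S_m}$-component of $\kappa$ is fixed by the nonempty word $\pi(x_1)\cdots\pi(x_j)$ over $S_m$, whose value is $\pi(x)$. The same holds for $x'$, with the same state of $\mathcal D_{S_m}$.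 Apply the induction hypothesis to $\mathcal D_{S_m}$. ∎

## 14. A violation of (P$^*$) or (S$^*$) defeats every DFA

We prove "$\Rightarrow$" of Theorem 3: if (P$^*$) or (S$^*$) is violated, then $L$ is not $\mathcal D$-closed for any $\mathcal D$, hence not PT by Theorem 2. Let $\mathcal D$ be arbitrary and $k=|D|!$. For every word $v$, the words $v^k$ and $v^{2k}$ act identically on $D$: after $|D|\le k$ applications of $v$ one is on a cycle of $v$, and the length of that cycle divides $k$.

**Step 1: (P$^*$) violated by $s,e,f,h,p$.** We produce a (P) move that changes membership. Let $s=\gamma(u)$, $e=\gamma(x)$. Here $x\neq\varepsilon$, since $\gamma(\varepsilon)=\{\mathrm{id}\}$ admits no violation. As $\gamma(ux^k)=se^k=s$ and $\gamma(x^k)=e$, there are contexts $C_0$ over $ux^k$ and $C$ over $x^k$ with $f_{C_0}=f$, $f_C=h$. Let $\tau(t)=p$. Exactly one of $C_0[C[C[t]]]$, $C_0[C[t]]$ is in $L$, and $\iota\cdot ux^kx^k=\iota\cdot ux^k$. So this is a (P) move for $\mathcal D$ that changes membership.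

**Step 2: (S$^*$) violated.** Let the violation be given by $s,\theta,\theta',\eta,a,m_0,m_1,f,F_0,F_1,p,p'$. Choose words with $\gamma(w)=s$, $\varphi(x)=\theta$, $\varphi(x')=\theta'$, $\varphi(\rho)=\eta$. We look for $w^\circ,X,X'$ with
$$\gamma(w^\circ)=s,\quad\varphi(X)=\theta,\quad\varphi(X')=\theta',\quad\iota\cdot w^\circ X=\iota\cdot w^\circ=\iota\cdot w^\circ X'. \tag{2}$$
If $\theta\theta'=\theta$, put
$$w^\circ=w(x'^kx^k)^kx'^k,\qquad X=(x^kx'^k)^k,\qquad X'=x'^k .$$
Then $\gamma(w^\circ)=s$, since multiplying $s$ by $\bar\gamma(\theta)$ or $\bar\gamma(\theta')$ on the right gives $s$. As $\theta,\theta'$ are idempotent, $\varphi(X)=(\theta\theta')^k=\theta^k=\theta$ and $\varphi(X')=\theta'$. Since $x'^k(x^kx'^k)^k=(x'^kx^k)^kx'^k$, we get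
$$\iota\cdot w^\circ X=\iota\cdot w(x'^kx^k)^{2k}x'^k=\iota\cdot w(x'^kx^k)^{k}x'^k=\iota\cdot w^\circ,$$
and $\iota\cdot w^\circ X'=\iota\cdot w(x'^kx^k)^kx'^{2k}=\iota\cdot w^\circ$. If instead $\theta'\theta=\theta'$, exchange the roles: $w^\circ=w(x^kx'^k)^kx^k$, $X=x^k$, $X'=(x'^kx^k)^k$, and the same computation gives (2).

From $\varphi(X\rho)=\theta\eta=((a,0),m_0)$ and $\varphi(X'\rho)=\theta'\eta=((a,1),m_1)$ we get $X\rho=(a,0)y$ and $X'\rho=(a,1)z$ with $\gamma(y)=m_0$, $\gamma(z)=m_1$; and by (2), $\iota\cdot w^\circ X\rho=\iota\cdot w^\circ\rho=\iota\cdot w^\circ X'\rho$. Choose contexts $C_0$ over $w^\circ$, $C_1$ over $y$, $C_2$ over $z$ inducing $f,F_0,F_1$, and trees $t_p,t_{p'}$ with values $p,p'$. Then $C_0[a(C_1[t_p],C_2[t_{p'}])]$ and $C_0[a(C_1[t_{p'}],C_2[t_p])]$ differ by an (S) move for $\mathcal D$, and exactly one of them is in $L$. ∎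

## 15. Under (P$^*$) and (S$^*$) one explicit DFA works

We prove "$\Leftarrow$" of Theorem 3: if (P$^*$) and (S$^*$) hold, then $L$ is $\mathcal D_2$-closed for the following $\mathcal D_2$, hence PT by Theorem 2.

**Step 1: the automata $\mathcal D_1$ and $\mathcal D_2$.** Let $\mathcal D_1$ be the reachable part of the product of $\mathcal D_T$ (reading $\varphi(\ell)$ for $\ell\in\Sigma$) and the automaton computing $w\mapsto\gamma(w)$. Write $d_1(w)$ for its state after $w$. If $d_1(u)=d_1(ux)$, then $\gamma(u)\gamma(x)=\gamma(u)$. If $x,x'$ are nonempty loops at the same state of $\mathcal D_1$, then $\varphi(x)\varphi(x')=\varphi(x)$ or $\varphi(x')\varphi(x)=\varphi(x')$ by Lemma 13; in particular $\varphi(x)$ is idempotent. Let $\mathcal D_2$ store $d_1(w)$ and, for each state $g$ of $\mathcal D_1$ visited so far (including after the empty word), the value $\varphi(\rho)\in T^1$ of the suffix $\rho$ read since the last visit to $g$. This is a DFA: on a letter $\ell$, multiply all stored values by $\varphi(\ell)$ and set the value of the new $d_1$-state to $1$. Write $\mathcal D_2(w)$ for its state after $w$.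

**Step 2: (P) moves for $\mathcal D_2$.** Let $u=w(C_0)$, $x=w(C)\ne\varepsilon$, $\mathcal D_2(u)=\mathcal D_2(ux)$. Then $\gamma(u)\gamma(x)=\gamma(u)$, and $\varphi(x)$, hence $\gamma(x)=\bar\gamma(\varphi(x))$, is idempotent. By (P$^*$) with $s=\gamma(u)$, $e=\gamma(x)$, $f=f_{C_0}$, $h=f_C$ and $p=\tau(t)$, the move does not change membership.

**Step 3: (S) moves for $\mathcal D_2$.** Splitting at the last common ancestor of the two nodes, the tree is $C_0[a(C_1[t_1],C_2[t_2])]$ with words $w,y,z$ for $C_0,C_1,C_2$. Put $\ell=(a,0)$, $\ell'=(a,1)$; then $\mathcal D_2(w\ell y)=\mathcal D_2(w\ell'z)$. Let $g=d_1(w)$, and let $\ell y=x\rho$, $\ell'z=x'\rho'$, where the last visits to $g$ occur after $wx$ and $wx'$ respectively. Each of $x,x'$ is $\varepsilon$ or a loop at $g$, and $\eta:=\varphi(\rho)=\varphi(\rho')$, since $\mathcal D_2$ stores this value for $g$. Put $\theta=\varphi(x)$, $\theta'=\varphi(x')$, $s=\gamma(w)$. Then $\theta,\theta'$ are idempotent and $s\bar\gamma(\theta)=\gamma(wx)=s=\gamma(wx')=s\bar\gamma(\theta')$. Also $\theta\theta'=\theta$ or $\theta'\theta=\theta'$: by Lemma 13 if both $x,x'$ are nonempty;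 if $\theta=1$ then $\theta'\theta=\theta'$; if $\theta'=1$ then $\theta\theta'=\theta$. Finally $\theta\eta=\varphi(\ell y)=((a,0),\gamma(y))$ and $\theta'\eta=\varphi(\ell'z)=((a,1),\gamma(z))$. By (S$^*$) with $f=f_{C_0}$, $F_0=f_{C_1}$, $F_1=f_{C_2}$, $p=\tau(t_1)$, $p'=\tau(t_2)$, the swap does not change membership. This proves Theorem 3. ∎

For regular $L$ the following are therefore equivalent: (i) $L$ is PT; (ii) $L$ is $\mathcal D$-closed for some DFA $\mathcal D$; (iii) $L$ is $\mathcal D_2$-closed for the explicit $\mathcal D_2$ computed from $B$; (iv) (P$^*$) and (S$^*$) hold. Here (iv)⇒(iii) is this section, (iii)⇒(ii) is trivial, (ii)⇔(i) is Theorem 2, and (ii)⇒(iv) is Section 14.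

## 16. The algorithm and its running time

*Proof of Corollary 4.* **Step 1: computing $S$ and $T$ and testing.** Determinize the input, complete it, and restrict it to reachable states, giving $B$ with $n$ states. Compute
$$\gamma((a,0))=\{p\mapsto\delta_a(p,p'):p'\in Q\},\qquad\gamma((a,1))=\{p\mapsto\delta_a(p',p):p'\in Q\};$$
this is correct since all states are values of trees. Then compute $S=\gamma(\Sigma^*)$ as the closure of $\{\{\mathrm{id}\}\}$ under right multiplication by the sets $\gamma(\ell)$, $\ell\in\Sigma$; it has at most $2^{n^n}$ elements. Put $T=\Sigma\times S$. Test (P$^*$) and (S$^*$) for all finitely many choices of $s,e,\theta,\theta',\eta,a,f,h,F_0,F_1,p,p'$. Answer "path testable" iff no violation is found. Correctness is Theorem 3.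

**Step 2: running time.** An element of $S$ is a subset of $Q^Q$, stored as a vector of $n^n$ bits, and products are computed in time polynomial in $n^n$. (P$^*$) involves at most $|S|^2n^{2n}n$ choices, and (S$^*$) at most $|S|(|T|+1)^3|A|n^{3n}n^2$, with $|T|=2|A||S|$. So the number of choices and the cost of each test are polynomial in $|S|$, $|A|$ and $n^n$, which gives time $2^{\mathrm{poly}(|A|\cdot n^n)}$ for deterministic input. A nondeterministic automaton with $m$ states yields $n\le2^m$, hence triply exponential time.

**Step 3: computing a Boolean combination in the positive case.** $\mathcal D_2$ is computable, and $L$ is $\mathcal D_2$-closed. Take $\mathcal D=\mathcal D_2$ in Sections 6–12. The realizable tuples $(\tau(\sigma),(N_r(\sigma))_{r\in D})$ are computed by closure: a leaf $a$ gives its leaf value and $N_r=\{(r,a,\text{leaf})\}$, and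
$$N_r(a(\sigma_0,\sigma_1))=\{(r,a,\text{inner})\}\cup N_{r\cdot(a,0)}(\sigma_0)\cup N_{r\cdot(a,1)}(\sigma_1).$$
Hence the DFAs for $\rho_q$ in Lemma 11(a), automata for the languages in Lemma 11(b), and the DFA $\mathcal D'$ of Section 11 are computable. By Section 11 and Lemma 1, $L$ is the union of the sets $\{t:P_{\mathcal D'}(t)=V\}$ over those $V$ for which this set meets $L$. That condition is decidable, as the sets are regular tree languages, and by the formula in Lemma 1 each set is an explicit Boolean combination of languages $\forall K$. ∎

## 17. A reduction from universality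

Let $|A|\ge2$, let $X$ be as in Section 3, and let $M$ be a nondeterministic bottom-up automaton over binary trees over $A$. Put
$$L=\{\text{one-node trees}\}\cup\{c(t,s):c\in A,\ t\in L(M)\text{ or }s\in X\}.$$
An automaton for $L$ is computable from $M$ in polynomial time. If $M$ accepts every tree, then $L$ is the set of all trees, hence PT.

Otherwise let $t\notin L(M)$ and $c\in A$, so that $X=\{s:c(t,s)\in L\}$. Suppose $\mathcal D$ witnessed that $L$ is PT as in Lemma 1. Let $\mathcal E$ be $\mathcal D$ with initial state $\iota\cdot(c,1)$. If $P_{\mathcal E}(s)=P_{\mathcal E}(s')$, then $P_{\mathcal D}(c(t,s))=P_{\mathcal D}(c(t,s'))$, so $s\in X\Leftrightarrow s'\in X$. Then $X$ would be PT, contradicting Section 3. So universality of nondeterministic automata on such trees reduces in polynomial time to Problem 1. The exact complexity of Problem 1 is not determined here.
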